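
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}

\numberwithin{equation}{section}

\title{Compact homogeneous three-manifolds are determined by their Laplace spectrum}


\begin{abstract}
We prove that two compact Riemannian homogeneous three-manifolds are isospectral for the Laplace--Beltrami operator on functions if and only if they are isometric. For flat tori this rests on Schiemann's theorem on ternary quadratic forms. For quotients $SU(2)/\Gamma$ the first three heat coefficients determine the scalar curvature and the norm of the Ricci tensor, and these two numbers confine a nonround metric to a one-parameter family. Three of the candidates for the lowest eigenvalues are strictly monotone along this family, and multiplicities tell which of them is being heard. Apart from one possible exception, three heat coefficients and the two lowest positive eigenvalues with multiplicities suffice to recognize $SU(2)/\Gamma$.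
\end{abstract}

\section{Introduction}

A \emph{compact homogeneous three-manifold} is a compact connected Riemannian manifold $M$ of dimension $3$ whose isometry group acts transitively. Two compact Riemannian manifolds are \emph{isospectral} if their Laplace--Beltrami operators $\Delta$ on functions have the same eigenvalues with the same multiplicities. The following was posed as a conjecture in \cite{RS}.

\begin{theorem}\label{thm:main}
Two compact Riemannian homogeneous three-manifolds are isospectral if and only if they are isometric.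
\end{theorem}

We shall see in Section~\ref{sec:class} that there are three kinds of compact homogeneous three-manifolds: flat tori, certain quotients of $S^2_R\times\mathbb R$, and quotients $SU(2)/\Gamma$, where $\Gamma$ is a finite group and the metric comes from a left-invariant metric on $SU(2)$. We call the last kind \emph{elliptic}. Since $M$ is homogeneous, its scalar curvature $\tau$ and the norm $|\mathrm{Ric}|$ are constants, and the first three heat coefficients $a_0,a_1,a_2$ (recalled in Section~\ref{sec:heat}) amount to the three numbers $\mathrm{vol}(M)$, $\tau$, $|\mathrm{Ric}|^2$. A left-invariant metric on $SU(2)$ depends on three parameters. So one might hope that $a_0,a_1,a_2$ already determine the geometry of an elliptic manifold. They do not.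

\begin{proposition}\label{prop:three}
There are two left-invariant metrics on $SU(2)$ that have the same $a_0,a_1,a_2$ and are not isospectral, hence not isometric.
\end{proposition}

Moreover, the volume of $SU(2)/\Gamma$ depends on the unknown order of $\Gamma$, so that only $\tau$ and $|\mathrm{Ric}|^2$ carry information about the metric alone. It is enough to add the bottom of the spectrum, with one possible exception. Write $0<\lambda_1<\lambda_2<\cdots$ for the \emph{distinct} positive eigenvalues.

\begin{theorem}\label{thm:finite}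
Let $M$ be elliptic, and let $M'$ be any compact homogeneous three-manifold with the same $a_0,a_1,a_2$ and the same $\lambda_1,\lambda_2$ with multiplicities. Then $M'$ is elliptic, its universal Riemannian cover is isometric to that of $M$, and $\pi_1(M)\cong\pi_1(M')$. Moreover $M$ and $M'$ are isometric, except possibly when $\pi_1(M)\cong\mathbb Z_4$ and $\lambda_1$ has multiplicity $5$.
\end{theorem}

In the case left open here, the proof of Theorem~\ref{thm:main} uses the full spectrum.

\paragraph{The idea.} Let the metric on $SU(2)$ have orthonormal frame $\sqrt{A_i}X_i$, where $[X_1,X_2]=X_3$ and cyclically, and $A_1\le A_2\le A_3$. If the metric is not round, fixing $\tau$ and $|\mathrm{Ric}|^2$ confines $(A_1,A_2,A_3)$ to a curve, which we parametrize by a number $w$. The eigenvalues of $SU(2)/\Gamma$ come from the irreducible representations $V_j$ of $SU(2)$, and for $j=\frac12,1,2$ they are explicit. Three of them matter: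
\[
\tfrac14 p=\tfrac14(A_1+A_2+A_3)\ (j=\tfrac12),\qquad T_3=A_1+A_2\ (j=1),\qquad D\ (j=2),
\]
where $D$ is the lowest eigenvalue on $V_2$. Along the curve $p$ increases strictly, while $T_3$ and $D$ decrease strictly. Suppose that two manifolds have the same $\tau$ and $|\mathrm{Ric}|^2$. If the multiplicity of $\lambda_1$, or of $\lambda_2$, reveals that the same one of these three functions is heard on both sides, then equality of the eigenvalues forces equality of $w$, hence of the $A_i$. Section~\ref{sec:model} carries this out by hand in a simple case. The general argument must cope with the fact that $\Gamma$ removes some of these eigenvalues, and with the \emph{Berger metrics} (exactly two $A_i$ equal), for which $\Gamma$ may be arbitrarily large. Berger metrics turn out to sit only at the ends of the curve.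

\paragraph{Notation.} ``$\lambda\,[k]$'' means: the value $\lambda$ with multiplicity $k$. In formulas with indices, $\{i,k,l\}=\{1,2,3\}$. \emph{Half-odd} means: half of an odd integer.

\section{Heat invariants and cited facts}\label{sec:heat}

The heat expansion \cite{HK} of a compact Riemannian manifold is
\[
\mathrm{Tr}\,e^{-t\Delta}\sim(4\pi t)^{-\dim M/2}\sum_{k\ge0} a_kt^k,\qquad a_0=\mathrm{vol},\quad a_1=\tfrac16\int\tau,\quad a_2=\tfrac1{360}\int\bigl(5\tau^2-2|\mathrm{Ric}|^2+2|Rm|^2\bigr).
\]
In dimension $3$ the curvature operator is diagonal in a basis diagonalizing $\mathrm{Ric}$. If $K_1,K_2,K_3$ are the sectional curvatures of the coordinate planes orthogonal to the axes $1,2,3$, then $\tau=2\sum K_i$, $\mathrm{Ric}(e_i)=\frac\tau2-K_i$ and $|Rm|^2=4\sum K_i^2$. Hence $|\mathrm{Ric}|^2=\frac{\tau^2}4+\sum K_i^2$ and $|Rm|^2=4|\mathrm{Ric}|^2-\tau^2$. For homogeneous $M$ this gives $a_1=\frac16\mathrm{vol}\,\tau$ and $a_2=\frac{\mathrm{vol}}{360}(3\tau^2+6|\mathrm{Ric}|^2)$, so \emph{$a_0,a_1,a_2$ are equivalent to $\mathrm{vol},\tau,|\mathrm{Ric}|^2$}.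 We use the last two in the form
\[
E:=\tfrac12\tau,\qquad P:=\tfrac12\bigl(E^2-\tfrac14|\mathrm{Ric}|^2\bigr);
\]
for elliptic manifolds $E$ and $P$ will be simple symmetric functions.

We use three further facts.

\begin{itemize}
\item \emph{Milnor's formula} \cite{Mil}. Let $(e_i)$ be a left-invariant orthonormal frame on a three-dimensional Lie group with $[e_2,e_3]=c_1e_1$ and cyclically, and put $\mu_i=\frac12(c_1+c_2+c_3)-c_i$. Then $\mathrm{Ric}$ is diagonal in this frame, with $\mathrm{Ric}(e_1)=2\mu_2\mu_3$ and cyclically.
\item \emph{Schiemann's theorem} \cite{Sch}. If $Q,Q'$ are positive definite ternary quadratic forms with $\#\{x\in\mathbb Z^3:Q(x)=t\}=\#\{x\in\mathbb Z^3:Q'(x)=t\}$ for all $t$, then $Q'=Q\circ U$ for some $U\in GL_3(\mathbb Z)$. We shall need it only for rational forms.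
\item \emph{Finite subgroups of $SU(2)$.} Up to conjugacy they are the cyclic groups $C_n$ of order $n$, the binary dihedral groups $D^*_{4\ell}$ of order $4\ell$ $(\ell\ge2)$, and the binary tetrahedral, octahedral and icosahedral groups, of orders $24$, $48$ and $120$.
\end{itemize}

\section{The manifolds}\label{sec:class}

\subsection{Classification}

\begin{lemma}\label{lem:class}
A compact homogeneous three-manifold is one of the following:
\begin{enumerate}
\item[(i)] a flat torus;
\item[(ii)] $(S^2_R\times\mathbb R)/\Lambda$, where $\Lambda\subset\{\pm1\}\times\mathbb R$ equals $\langle(1,L)\rangle$, $\langle(-1,L)\rangle$ or $\{\pm1\}\times L\mathbb Z$ with $L>0$, and $-1$ acts on $S^2_R$ as the antipodal map;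
\item[(iii)] $SU(2)/\Gamma$ with $\Gamma$ finite, with the metric induced by a left-invariant metric on $SU(2)$ that is $\mathrm{Ad}(\Gamma)$-invariant.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $G$ be the identity component of the isometry group of $M$. It is a compact connected Lie group acting effectively. It has the same Lie algebra as the full isometry group, which is transitive. So the orbits of $G$ are open, and as $M$ is connected, $G$ is transitive. Point stabilizers embed in $O(3)$, so $\dim G\le6$.

If $G$ is abelian, all stabilizers coincide, hence are trivial by effectiveness, and $M$ is a torus with an invariant metric, which is flat. Otherwise the Lie algebra of $G$ has a simple ideal. It is compact of dimension at most $6$, hence isomorphic to $\mathfrak{su}(2)$. The corresponding connected subgroup $K$ is normal in $G$ and is an image of $SU(2)$, hence compact. Since $gKx=Kgx$ for $g\in G$, all $K$-orbits are isometric to each other. Subalgebras of $\mathfrak{su}(2)$ have dimension $0,1$ or $3$, so the orbits have dimension $3$, $2$ or $0$. Dimension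 $0$ is impossible, since then $K$ would act trivially.

\emph{Orbits of dimension $3$.} An orbit is open and closed, so $M=Kx=SU(2)/\Gamma$, where $\Gamma$ is the stabilizer of $x$ in $SU(2)$, a finite group. The pullback of the metric under $g\mapsto gx$ is left-invariant, and it is invariant under right translation by $\Gamma$ because $g\gamma x=gx$ for $\gamma\in\Gamma$. A left-invariant metric has the latter property exactly when it is $\mathrm{Ad}(\Gamma)$-invariant.

\emph{Orbits of dimension $2$.} Let $C=K_x^0$, a circle. An isometry of a connected manifold that fixes a point and has trivial differential there is the identity, so $C$ acts faithfully on $T_xM$, by rotations about a line. The only $C$-invariant plane in $T_xM$ is the orthogonal complement of this line. Hence this plane is $T_x(Kx)$, and the normal line of $Kx$ at $x$ is fixed by $C$. Let $\gamma$ be the unit speed geodesic with $\gamma(0)=x$, $\gamma'(0)\perp Kx$. It is fixed pointwise by $C$. So $C\subset K_{\gamma(t)}$, and since $\dim K_{\gamma(t)}=1$, we get $K^0_{\gamma(t)}=C$. As $\gamma'(t)$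 is $C$-fixed, the same reasoning at $\gamma(t)$ gives $\gamma'(t)\perp K\gamma(t)$. Therefore
\[
\Phi:K/C\times\mathbb R\to M,\qquad \Phi(kC,t)=k\gamma(t),
\]
is a local diffeomorphism, and by $K$-invariance the pulled-back metric is $dt^2+g_t$ with $g_t$ a $K$-invariant metric on $K/C\cong S^2$. Such a metric has constant curvature, so it is round. It covers the orbit $K\gamma(t)$. All orbits are isometric, so the radius $R$ of $g_t$ does not depend on $t$. Thus $\Phi$ is a local isometry from the complete simply connected manifold $S^2_R\times\mathbb R$ to $M$, i.e.\ the universal covering.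

Let $\Lambda$ be its deck group. The universal covering group $\tilde G$ of $G$ acts on $S^2_R\times\mathbb R$ by lifts. Its orbits are open, because those of $G$ on $M$ are, so it is transitive. It commutes with $\Lambda$: for $\delta\in\Lambda$ the deck transformation $\tilde g\delta\tilde g^{-1}$ depends continuously on $\tilde g\in\tilde G$, so it is constant. Isometries of $S^2_R\times\mathbb R$ preserve the two eigendistributions of $\mathrm{Ric}$, so they form $O(3)\times\mathrm{Isom}(\mathbb R)$. The projection of $\tilde G$ to $O(3)$ is connected and transitive on $S^2$. Since subalgebras of $\mathfrak{so}(3)$ have dimension $0,1,3$, this projection is $SO(3)$. The projection to $\mathrm{Isom}(\mathbb R)$ is connected and transitive, so it consists of all translations. An isometry commuting with $\tilde G$ therefore lies in $\{\pm1\}\times\mathbb R$; in particular $\Lambda\subset\{\pm1\}\times\mathbb R$. As $\Lambda$ is discrete and cocompact, its projection to $\mathbb R$ is $L\mathbb Z$ with $L>0$. If $(-1,0)\in\Lambda$, then $\Lambda=\{\pm1\}\times L\mathbb Z$.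 Otherwise the projection is injective on $\Lambda$, and $\Lambda=\langle(1,L)\rangle$ or $\langle(-1,L)\rangle$.
\end{proof}

\subsection{Normal form of elliptic manifolds}

Diagonalizing against an $\mathrm{Ad}$-invariant inner product on $\mathfrak{su}(2)$, we find for every left-invariant metric on $SU(2)$ an orthonormal frame
\[
e_i=\sqrt{A_i}\,X_i,\qquad [X_1,X_2]=X_3\ \text{and cyclically},\qquad 0<A_1\le A_2\le A_3.
\]
Here $e^{2\pi X_i}=-1$, and $\mathrm{Ad}(e^{\pi X_i})$ is the rotation by $\pi$ about axis $i$. Permutations of the $X_i$, up to signs, are induced by automorphisms of $SU(2)$. So $(A_i)$ determines the metric up to isometry, and $SU(2)/\Gamma$ is determined up to isometry by $(A_i)$ and the position of $\Gamma$ relative to the $X_i$. The volume form is $(A_1A_2A_3)^{-1/2}$ times a fixed form, so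
\begin{equation}\label{eq:vol}
\mathrm{vol}(SU(2)/\Gamma)=\frac{v_0}{|\Gamma|\sqrt{A_1A_2A_3}}
\end{equation}
with a universal constant $v_0$. Since $\mathrm{Ad}(\Gamma)$ preserves the metric, the possible $\Gamma$ are as follows.

\begin{itemize}
\item \emph{$A_i$ distinct.} Then for $\gamma\in\Gamma$ the rotation $\mathrm{Ad}\,\gamma$ preserves each of the three axes, so $\Gamma\subset Q_8=\{\pm1,\pm e^{\pi X_1},\pm e^{\pi X_2},\pm e^{\pi X_3}\}$.
\item \emph{Exactly two $A_i$ equal} (\emph{Berger metrics}). Let $\alpha$ be the value on the symmetry axis and $\beta$ the double value. The metric is called \emph{oblate} if $\alpha<\beta$, i.e.\ $(A_i)=(\alpha,\beta,\beta)$, and \emph{prolate} if $\alpha>\beta$, i.e.\ $(A_i)=(\beta,\beta,\alpha)$. Now $\mathrm{Ad}(\Gamma)$ preserves the symmetry axis, so $\Gamma\subset N(U(1))$, where $U(1)=\exp\mathbb RX_{\mathrm{axis}}$. If $\Gamma\subset U(1)$, then $\Gamma=C_n=\langle\exp(4\pi X_{\mathrm{axis}}/n)\rangle$. Otherwise $\Gamma$ contains an element outside $U(1)$; its square is $-1$, so $\Gamma\cap U(1)=C_{2\ell}$ for some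 $\ell\ge1$. Right translations by $U(1)$ are isometries, so we may conjugate $\Gamma$ by an element of $U(1)$ and obtain
\[
\Gamma=D^*_{4\ell}=\langle C_{2\ell},e^{\pi X_k}\rangle,\qquad k\ne\mathrm{axis}.
\]
Here $D^*_4=\langle e^{\pi X_k}\rangle\cong\mathbb Z_4$ and $D^*_8=Q_8$. Also $C_4=\langle e^{\pi X_{\mathrm{axis}}}\rangle$.
\item \emph{All $A_i$ equal} (\emph{round}): any finite $\Gamma\subset SU(2)$.
\end{itemize}

Consequently every \emph{nonround} elliptic manifold belongs, after the conjugation just described, to exactly one of six classes: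
\[
\begin{array}{ll}
\text{I: } \Gamma=1; & \text{IV: } \Gamma=Q_8;\\
\text{II: } \Gamma=\{\pm1\}; & \text{V: Berger, } \Gamma=C_n,\ n=3 \text{ or } n\ge5;\\
\text{III: } \Gamma=\langle e^{\pi X_i}\rangle\cong\mathbb Z_4 \text{ (``axis $i$'')}; & \text{VI: Berger, } \Gamma=D^*_{4\ell},\ \ell\ge3.
\end{array}
\]
Classes I--IV include Berger metrics; in class III the axis $i$ may or may not be the symmetry axis.

\section{Curvature, spectrum, and a model family}

\subsection{Curvature of elliptic manifolds}

From $[e_2,e_3]=\sqrt{A_2A_3}\,X_1$ we read off $c_i=\sqrt{A_1A_2A_3}/A_i$. So $A_i=c_kc_l$ and $c_1c_2c_3=\sqrt{A_1A_2A_3}$. The definition of the $\mu_i$ gives $c_i=\mu_k+\mu_l>0$. Since $A_1\le A_2\le A_3$, we have $c_1\ge c_2\ge c_3$ and $\mu_1\le\mu_2\le\mu_3$. As $\mu_1+\mu_2>0$,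
\[
\mu_2,\mu_3>0,
\]
while $\mu_1$ may have any sign. Conversely, real numbers $\mu_i$ with positive pair sums $c_i=\mu_k+\mu_l$ define a left-invariant metric with $A_i=c_kc_l$, whose structure constants are again the $c_i$.

Let $\sigma_1,\sigma_2,\sigma_3$ be the elementary symmetric functions of the $\mu_i$, and put
\[
h=\sigma_1>0,\qquad w=h^2,\qquad N_i=\mu_i^2 .
\]
By Milnor's formula $\tau=2\sigma_2$ and $|\mathrm{Ric}|^2=4\sum_{i<k}\mu_i^2\mu_k^2=4(\sigma_2^2-2\sigma_1\sigma_3)$. So $E=\sigma_2$ and $P=\sigma_1\sigma_3=h\mu_1\mu_2\mu_3$, and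
\begin{equation}\label{eq:cubic}
A_i=(\mu_i+\mu_k)(\mu_i+\mu_l)=E+N_i,\qquad \prod_i(x-\mu_i)=x^3-hx^2+Ex-\frac Ph .
\end{equation}
In particular \emph{$(E,P,w)$ determines the $A_i$.} Moreover,
\begin{equation}\label{eq:signs}
\sum_i N_i=w-2E>0,\qquad \sum_{i<k}N_iN_k=E^2-2P>0,\qquad \prod_{i<k}(\mu_i+\mu_k)=\sigma_1\sigma_2-\sigma_3=\frac{Ew-P}{h}>0 .
\end{equation}
So $|\mathrm{Ric}|^2=4(E^2-2P)>0$: elliptic manifolds are never flat. Finally
\[
E^2-3P=\sigma_2^2-3\sigma_1\sigma_3=\tfrac12\bigl[(\mu_1\mu_2-\mu_1\mu_3)^2+(\mu_1\mu_2-\mu_2\mu_3)^2+(\mu_1\mu_3-\mu_2\mu_3)^2\bigr]\ge0 .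
\]
Equality means $\mu_1\mu_2=\mu_1\mu_3=\mu_2\mu_3$. As $\mu_3>0$, the second equality gives $\mu_1=\mu_2$. Then $\mu_1=\mu_2>0$, and the first gives $\mu_2=\mu_3$. Thus \emph{the metric is round if and only if $E^2=3P$.}

\subsection{The spectrum in terms of representations}\label{sec:spec}

Let $V_j$ be the spin-$j$ representation $\pi$ of $SU(2)$, $j\in\frac12\mathbb Z_{\ge0}$, of dimension $2j+1$, and let $J_i=\sqrt{-1}\,d\pi(X_i)$. The $J_i$ are Hermitian, each has the eigenvalues (\emph{weights}) $-j,-j+1,\dots,j$, and $J_1^2+J_2^2+J_3^2=j(j+1)$. Since $SU(2)$ is unimodular, $\Delta=-\sum e_i^2=-\sum A_iX_i^2$. Left-invariant fields generate right translations, and functions on $SU(2)/\Gamma$ are the functions on $SU(2)$ invariant under right translation by $\Gamma$. So the Peter--Weyl theorem gives: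

\begin{quote}
\emph{The spectrum of $SU(2)/\Gamma$ is the union over $j$ of the eigenvalues of
\[
H=A_1J_1^2+A_2J_2^2+A_3J_3^2\quad\text{on the space $V_j^\Gamma$ of $\Gamma$-invariant vectors,}
\]
each counted $2j+1$ times.}
\end{quote}

Here $H$ preserves $V_j^\Gamma$ because the metric is $\mathrm{Ad}(\Gamma)$-invariant. The eigenvalues of $H$ on the various $V_j$ with $j>0$ are called \emph{levels}. A multiplicity in square brackets is the one in the spectrum, so it includes the factor $2j+1$.

\subsection{A model family}\label{sec:model}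

Take $\mu=(0,t,1/t)$ with $0<t\le1$ and put $s=t^2$. Then $c=(t+\frac1t,\frac1t,t)$ and
\[
(A_1,A_2,A_3)=\bigl(1,\,1+s,\,1+\tfrac1s\bigr),\qquad E=1,\quad P=0,\quad w=s+\tfrac1s+2 .
\]
All these metrics on $SU(2)$ have the Ricci eigenvalues $2,0,0$, so $\tau$ and $|\mathrm{Ric}|^2$ do not see $s$. As $s$ decreases from $1$ to $0$, $w$ increases from $4$ to $\infty$. Let us find $\lambda_1$ for $\Gamma=1$.

On $V_{1/2}$ every $J_i^2=\frac14$, so $H=\frac14p$ with $p=3+s+\frac1s$; this is the level $\frac p4\,[4]$. For $j=\frac32,\frac52,\dots$ all weights are at least $\frac12$ in absolute value, so $H\ge\frac p4$. Equality would force $J_i^2=\frac14$ for all $i$ on some vector, i.e.\ $j(j+1)=\frac34$; so $H>\frac p4$. On $V_1=\mathbb C^3$ the standard basis vector $x_i$ has $J_ix_i=0$, $J_k^2x_i=x_i$ for $k\neq i$, so the levels are $A_1+A_2=2+s$, $A_1+A_3=2+\frac1s$ and $A_2+A_3=2+s+\frac1s$, each $[3]$. For integers $j\ge2$ we have $H\ge J_1^2+J_2^2+J_3^2\ge6>2+s$, because all $A_i\ge1$. Hence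
\[
\lambda_1=\min\Bigl(\tfrac14\bigl(3+s+\tfrac1s\bigr),\ 2+s\Bigr).
\]
If $2+s\le\frac p4$, then $\frac1s\ge5+3s$, so $s<1$ and the level $2+\frac1s$ lies above $2+s$. Therefore the multiplicity of $\lambda_1$ is $4$, $7$ or $3$ according as $\frac p4$ is smaller than, equal to or larger than $2+s$. The multiplicity is indispensable: for $s=\frac15$ and for $s=\frac1{20}$ we find the same value $\lambda_1=\frac{41}{20}$, once as $\frac p4\,[4]$ and once as $(2+s)\,[3]$. But once the multiplicity tells which of the two functions is heard, the value determines $s$, since $\frac p4$ is strictly increasing and $2+s$ strictly decreasing in $w$.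

Three difficulties remain in general.
\begin{itemize}
\item For arbitrary $E,P$ there is no convenient explicit parametrization; monotonicity has to be proved from the cubic \eqref{eq:cubic} (Section~\ref{sec:curve}).
\item A group $\Gamma\ne1$ kills $V_{1/2}$, and $\Gamma\cong\mathbb Z_4$ leaves only one of the three levels of $V_1$; the multiplicity does not tell which. The remedy is the lowest level $D$ of $V_2$, which survives for every $\Gamma\subset Q_8$ (Sections~\ref{sec:levels} and~\ref{sec:low}).
\item For Berger metrics $\Gamma$ need not lie in $Q_8$. These metrics are endpoints of the curve, and strict inequalities will separate them from everything else (Sections~\ref{sec:curve} and~\ref{sec:compare}).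
\end{itemize}

\section{The levels of small spin}\label{sec:levels}

For a left-invariant metric with $A_1\le A_2\le A_3$ put
\[
p=\sum_iA_i,\quad q=\sum_{i<k}A_iA_k,\quad d=\sqrt{p^2-3q},\quad T_i=p-A_i=A_k+A_l,\quad D=2(p-d).
\]
So $T_3\le T_2\le T_1$. From $p^2-3q=\sum A_i^2-\sum_{i<k}A_iA_k$ we get, for each $i$,
\begin{equation}\label{eq:dsq}
d^2=\bigl(A_i-\tfrac12T_i\bigr)^2+\tfrac34(A_k-A_l)^2 .
\end{equation}
So $d=0$ only for round metrics, and $d\ge|A_i-\frac12T_i|$. Inserting $d\ge\pm(A_i-\frac12T_i)$ into $D=2(A_i+T_i-d)$ gives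
\begin{equation}\label{eq:Dbound}
D\le\min(3T_i,\ 4A_i+T_i)\quad\text{for each }i,
\end{equation}
where
\begin{equation}\label{eq:Deq}
D=4A_i+T_i\iff A_k=A_l\ge A_i,\qquad\quad D=3T_i\iff A_k=A_l\le A_i .
\end{equation}
For Berger metrics this yields
\begin{equation}\label{eq:berger}
\text{oblate: } T_3=\alpha+\beta,\ D=4\alpha+2\beta;\qquad \text{prolate: } T_3=2\beta,\ D=6\beta .
\end{equation}

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] On $V_j$ we have $H\ge A_2j+A_1j^2$. Hence $H>D$ for $j\ge3$, and $H>T_3$ for $j\ge2$.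
\item[(b)] If $j$ is half-odd, then $H\ge\frac p4$ on $V_j$. On $V_{1/2}$, $H=\frac p4$. If $j\ge\frac32$ is half-odd, then $H>\frac p4$.
\item[(c)] Let $j$ be an integer. The operators $\rho_i$ by which $e^{\pi X_i}$ acts on $V_j$ are commuting involutions with $\rho_1\rho_2=\rho_3$ and commute with $H$. Let $V_j^0$ be the subspace where all $\rho$'s are $1$, and $V_j^i$ the subspace where $\rho_i=1$ and the other two are $-1$. Then $V_j=V_j^0\oplus V_j^1\oplus V_j^2\oplus V_j^3$, and $H\ge T_i$ on $V_j^i$, with equality attained only for $j=1$.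
\item[(d)] $V_1^0=0$, and $V_1^i$ is a line with eigenvalue $T_i$. $V_2^0$ has dimension $2$ and eigenvalues $2(p\pm d)$, and $V_2^i$ is a line with eigenvalue $4A_i+T_i$. So $D$ is the lowest level on $V_2$, and $T_3<D$. If the metric is neither round nor oblate, $D$ is a simple eigenvalue of $H$ on $V_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $H=A_1J_1^2+A_2(J_2^2+J_3^2)+(A_3-A_2)J_3^2$ and $J_1^2\le j^2$,
\[
H\ge A_2j(j+1)-(A_2-A_1)J_1^2\ge A_2j(j+1)-(A_2-A_1)j^2=A_2j+A_1j^2 .
\]
For $j\ge3$ this is at least $3A_2+9A_1>3T_3\ge D$ by \eqref{eq:Dbound}. For $j\ge2$ it is at least $2A_2+4A_1>T_3$.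

(b) All weights are half-odd, so $J_i^2\ge\frac14$ and $H\ge\frac p4$. If the bound is attained, then $J_i^2v=\frac14v$ for some $v\ne0$ and all $i$, so $j(j+1)=\frac34$ and $j=\frac12$. On $V_{1/2}$ each $J_i^2$ equals $\frac14$.

(c) On $V_j$, $-1\in SU(2)$ acts trivially, so $Q_8$ acts through $Q_8/\{\pm1\}$, a Klein four-group. Each $\rho_i=e^{-\sqrt{-1}\,\pi J_i}=e^{\sqrt{-1}\,\pi J_i}$ commutes with $H$, because $\mathrm{Ad}(e^{\pi X_i})$ changes the signs of $X_k,X_l$ only. This gives the decomposition. For $k\ne i$, $V_j^i$ lies in the $(-1)$-eigenspace of $\rho_k$, which is spanned by the vectors of odd $J_k$-weight. So $\langle J_k^2v,v\rangle\ge|v|^2$ for $v\in V_j^i$; likewise for $l$, and $H\ge A_k+A_l=T_i$. Equality forces $J_k^2v=J_l^2v=v$ and $J_iv=0$, so $j(j+1)=2$ and $j=1$.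

(d) On $V_1=\mathbb C^3$ the basis vector $x_i$ spans $V_1^i$, with $J_ix_i=0$, $J_k^2x_i=J_l^2x_i=x_i$. Realize $V_2$ as the harmonic quadratic polynomials in $x_1,x_2,x_3$. The monomial $x_kx_l$ is fixed by $\rho_i$ and changes sign under $\rho_k,\rho_l$. It is a sum of vectors of weights $\pm2$ for $J_i$ and $\pm1$ for $J_k$ and $J_l$, so its eigenvalue is $4A_i+A_k+A_l$. Next, $J_3^2=-(x_1\partial_2-x_2\partial_1)^2$ maps $x_1^2$ to $2(x_1^2-x_2^2)$, and similarly for the other axes, so on $\mathrm{span}(x_1^2,x_2^2,x_3^2)$
\[
Hx_1^2=2A_3(x_1^2-x_2^2)+2A_2(x_1^2-x_3^2)\quad\text{and cyclically.}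
\]
Thus $\frac12H$ has the symmetric matrix
\[
\begin{pmatrix}A_2+A_3&-A_3&-A_2\\-A_3&A_1+A_3&-A_1\\-A_2&-A_1&A_1+A_2\end{pmatrix},
\]
a weighted graph Laplacian of a triangle. It annihilates $x_1^2+x_2^2+x_3^2$, has trace $2p$, and each of its three principal $2\times2$ minors equals $q$. So the other two eigenvalues have sum $2p$ and product $3q$, i.e.\ they are $p\pm d$. Their eigenvectors are orthogonal to $(1,1,1)$, i.e.\ harmonic, and span $V_2^0$. By \eqref{eq:Dbound}, $D=2(p-d)$ is the lowest level on $V_2$, and $D>T_3$ by (a). If the metric is not round, $2(p+d)>D$. By \eqref{eq:Deq}, $D=4A_i+T_i$ for a nonround metric only if $A_k=A_l>A_i$, i.e.\ if the metric is oblate.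
\end{proof}

\section{Metrics with the same \texorpdfstring{$E$ and $P$}{E and P}}\label{sec:curve}

We now show that the nonround metrics with given $E,P$ form a curve parametrized by $w$, that $p$, $D$ and $T_3$ are strictly monotone along it, and that Berger metrics occur only at its ends.

By \eqref{eq:cubic} and \eqref{eq:signs}, $p=3E+\sum N_i=E+w$. Since $A_iA_k=c_1c_2c_3\,c_l$, we have $q=c_1c_2c_3(c_1+c_2+c_3)=\frac{Ew-P}h\cdot2h=2(Ew-P)$. So
\begin{equation}\label{eq:pqd}
p=E+w,\qquad q=2(Ew-P),\qquad d^2=w^2-4Ew+E^2+6P,\qquad T_3=w-N_3 .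
\end{equation}

Fix $(E,P)$ with $E^2>3P$, and let $W$ be the set of values $w$ of all left-invariant metrics on $SU(2)$ with these $E,P$. All of them are nonround, and each is determined by its $w$.

\begin{lemma}\label{lem:interval}
$W$ is an interval. For $w$ in its interior the $\mu_i$ are distinct and smooth functions of $w$; on all of $W$ they are continuous.
\end{lemma}

\begin{proof}
Let $w_0<w_1$ be in $W$. We must show that for $w\in[w_0,w_1]$ the cubic \eqref{eq:cubic} with $h=\sqrt w$ has real roots with positive pair sums.

\emph{Real roots.} If $P\ne0$, substitute $x=1/(hy)$ in \eqref{eq:cubic}: the numbers $y_i=1/(h\mu_i)$ are the roots of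
\begin{equation}\label{eq:f}
f(y)=\frac1w,\qquad f(y):=Py^3-Ey^2+y .
\end{equation}
The point of the substitution is that $w$ now enters only as the level of a fixed cubic. The levels at which a real cubic has only real roots form the closed interval between its local minimum value and its local maximum value (or a single point, or the empty set), and at interior levels the roots are distinct. Since $\frac1{w_0}$ and $\frac1{w_1}$ are such levels, so is $\frac1w$, and it is an interior one if $w_0<w<w_1$. The roots $y_i$ are nonzero because $f(0)=0\ne\frac1w$. If $P=0$, a metric in the family has $\mu_1=0$ (as $\mu_2,\mu_3>0$) and $E=\mu_2\mu_3>0$. The cubic is $x(x^2-hx+E)$, and $x^2-hx+E$ has real roots if and only if $w\ge4E$; they are nonzero, and distinct if $w>4E$. So again all roots are real for $w\in[w_0,w_1]$, and distinct for $w_0<w<w_1$.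

\emph{Positive pair sums.} The ordered roots are continuous in $w$. By the identity in \eqref{eq:signs}, the product of the pair sums is $(Ew-P)/h$. As $Ew-P$ is affine in $w$ and positive at $w_0$ and $w_1$, it is positive on $[w_0,w_1]$. So no pair sum vanishes there, and since all are positive at $w_0$, all stay positive. Hence $w\in W$. Simple roots depend smoothly on $w$.
\end{proof}

\begin{lemma}\label{lem:monotone}
On $W$, $p$ is strictly increasing, and $D$ and $T_3$ are strictly decreasing.
\end{lemma}

\begin{proof}
For $p=E+w$ this is clear. Next, $d>0$ on $W$, because all metrics in question are nonround, and by \eqref{eq:pqd}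
\[
D=2(E+w-d),\qquad \frac{dD}{dw}=2\Bigl(1-\frac{w-2E}{d}\Bigr).
\]
Now $d^2-(w-2E)^2=-3(E^2-2P)<0$ and $w-2E>0$ by \eqref{eq:signs}. So $\frac{w-2E}d>1$ and $D$ is strictly decreasing.

For $T_3=h^2-m^2$ with $m=\mu_3$ we differentiate the cubic. In the interior of $W$, differentiating \eqref{eq:cubic} at $x=m$ with respect to $h$ gives
\[
(m-\mu_1)(m-\mu_2)\frac{dm}{dh}=m^2-\frac P{h^2}=m^2-\frac{\mu_1\mu_2m}{h} .
\]
Here $(m-\mu_1)(m-\mu_2)>0$. Since $\frac{dT_3}{dh}=2(h-m\frac{dm}{dh})$, we have $\frac{dT_3}{dh}<0$ if and only if
\[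
m^2(mh-\mu_1\mu_2)>h^2(m-\mu_1)(m-\mu_2).
\]
Put $S=\mu_1+\mu_2>0$ and $Y=\mu_1\mu_2\le\frac14S^2$, so $h=m+S$. The left side is $m^4+m^3S-m^2Y$. The right side is $(m+S)^2(m^2-mS+Y)=m^4+m^3S-m^2S^2-mS^3+(m+S)^2Y$. The difference, left minus right, is
\[
m^2S^2+mS^3-Y(2m^2+2mS+S^2).
\]
If $Y\le0$ this is positive. If $Y>0$ it is at least
\[
\tfrac14S^2\bigl(4m^2+4mS-2m^2-2mS-S^2\bigr)=\tfrac14S^2\,(2m^2+2mS-S^2),
\]
which is positive because $m\ge\frac12S$. As $T_3$ is continuous on $W$, it is strictly decreasing there.
\end{proof}

\begin{lemma}\label{lem:ends}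
An oblate Berger metric has $w=\min W$. A prolate Berger metric has $w=\max W$.
\end{lemma}

\begin{proof}
Let first $P\ne0$. Double roots of the cubic correspond to critical points of $f$ in \eqref{eq:f}; we decide of which kind.

Oblate means $\mu_1<\mu_2=\mu_3$. Then $f(y)-\frac1w=P(y-y_2)^2(y-y_1)$ and $f''(y_2)=2P(y_2-y_1)$. If $\mu_1>0$, then $P>0$ and $y_1>y_2$. If $\mu_1<0$, then $P<0$ and $y_1<0<y_2$. In both cases $f''(y_2)<0$, so $\frac1w$ is the local maximum value of $f$. Every $w'\in W$ has $\frac1{w'}\le\frac1w$, so $w=\min W$.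

Prolate means $\mu_1=\mu_2<\mu_3$. Then all $\mu_i>0$, $P>0$, $y_1>y_3$, and $f(y)-\frac1w=P(y-y_1)^2(y-y_3)$ gives $f''(y_1)=2P(y_1-y_3)>0$. So $\frac1w$ is the local minimum value of $f$, and $w=\max W$.

If $P=0$, then $\mu_1=0<\mu_2$ excludes prolate metrics, and an oblate one has $\mu_2=\mu_3$, so $w=4\mu_2^2=4E$. This is $\min W$, since all $w'\in W$ satisfy $w'\ge4E$.
\end{proof}

Combining these lemmas with \eqref{eq:berger} we obtain the form in which they will be applied.

\begin{corollary}\label{cor:curve}
Let $M,M'$ be nonround elliptic manifolds with the same $(E,P)$ and $w\ne w'$; primes denote quantities of $M'$. Then $p\ne p'$, $D\ne D'$ and $T_3\ne T_3'$. If $M$ is a Berger manifold (that is, its metric is a Berger metric), then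
\begin{equation}\label{eq:sep}
\begin{aligned}
M\text{ oblate}&\Rightarrow T_3'<\alpha+\beta<2\beta,\quad D'<4\alpha+2\beta<6\beta;\\
M\text{ prolate}&\Rightarrow T_3'>2\beta,\quad D'>6\beta .
\end{aligned}
\end{equation}
In particular $T'_3\neq 2\beta$ and $D'\ne6\beta$. If both are Berger manifolds, one is oblate and the other prolate.
\end{corollary}

\section{The low spectrum of nonround elliptic manifolds}\label{sec:low}

We determine $\lambda_1$, and what is needed of $\lambda_2$, class by class. Half-odd $j$ occur only if $-1\notin\Gamma$. The invariants are: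
\begin{itemize}
\item $\Gamma=\{\pm1\}$: all of $V_j$ for integer $j$.
\item Class III, axis $i$: $V_j^0\oplus V_j^i$ for integer $j$. For $Q_8$: $V_j^0$ for integer $j$.
\item $C_n$: the generator acts on $J_{\mathrm{axis}}$-weight $m$ by $e^{-4\pi\sqrt{-1}\,m/n}$, so the invariant weights are those with $2m\in n\mathbb Z$.
\item $D^*_{4\ell}$: $j$ integer, $m\in\ell\mathbb Z$, and in addition invariance under $e^{\pi X_k}$. This element acts on weight $0$ by $(-1)^j$ and exchanges the weights $\pm m$, with square $1$. So there is one invariant with $m=0$ if $j$ is even and none if $j$ is odd, and one for each pair $\pm m\ne0$.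
\end{itemize}
For Berger metrics, on $J_{\mathrm{axis}}$-weight $m$,
\[
H=\beta j(j+1)+(\alpha-\beta)m^2,
\]
which increases strictly in $j$ for fixed $m$ and equals $\beta m+\alpha m^2$ at $j=m\ge0$.

\paragraph{Class I.} By Lemma~\ref{lem:levels} the levels are $\frac p4\,[4]$, $T_i\,[3]$ for $i=1,2,3$, and others that exceed $\frac p4$ (half-odd $j$) or $T_3$ (integer $j$). If $T_3\le\frac p4=\frac14(T_3+A_3)$, then $A_3\ge3T_3>A_2$ and so $T_2>T_3$. Hence $\lambda_1$ is
\[
\tfrac p4\,[4],\qquad\text{or}\quad\tfrac p4=T_3\,[7],\qquad\text{or}\quad T_3\,[3].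
\]
\emph{In the case $[3]$} we have $T_3<\frac p4$, so $A_3>3T_3\ge D$ and $T_1\ge T_2>D$. The metric is not oblate, since $A_3>A_2$, so $D$ is simple on $V_2$ and contributes $D\,[5]$. Integer $j\ge3$ gives levels above $D$, and half-odd $j\ge\frac32$ gives levels above $\frac p4$. Hence $\lambda_2=\min(\frac p4,D)$ with multiplicity $4$, $5$ or $9$, and \emph{multiplicity $5$ means $\lambda_2=D$.}

\paragraph{Class II.} Here $\lambda_1=T_3$, with multiplicity $3$ if $A_2<A_3$ and $6$ if $A_2=A_3$. \emph{In the case $[3]$} the metric is not oblate, so $D>T_3$ contributes exactly $[5]$ on $V_2$. All levels other than $D$ and $T_3,T_2,T_1$ exceed $D$. So $\lambda_2=\min(T_2,D)$, with multiplicity $3$ or $6$ if $T_2<D$, with $8$ or $11$ if $T_2=D$, and with $5$ if $D<T_2$. \emph{Multiplicity $5$ means $\lambda_2=D$.}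

\paragraph{Class III, axis $i$.} Put $T=T_i$. The levels are $T\,[3]$ from $V_1^i$; $D\,[5]$ and $2(p+d)\,[5]$ from $V_2^0$; $(4A_i+T)\,[5]$ from $V_2^i$; and levels above $D$ from $j\ge3$. Here $2(p+d)>D$, $4A_i+T\ge D$ and $4A_i+T>T$. Hence:
\begin{itemize}
\item $T<D$: $\lambda_1=T\,[3]$, and \emph{$\lambda_2=D$ with multiplicity $5$ or $10$};
\item $D<T$: $\lambda_1=D\,[5]$;
\item $T=D$: $\lambda_1=D\,[8]$, and $\lambda_2$, coming from $j\ge2$, has multiplicity at least $5$.
\end{itemize}

\paragraph{Class IV.} $V_1^0=0$, and $V_2^0$ gives $\lambda_1=D\,[5]$.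

\paragraph{Class V.} Weight $m=0$ gives $2\beta\,[3]$ for $j=1$, $6\beta\,[5]$ for $j=2$, and levels $\ge12\beta$ for $j\ge3$. The lowest level with $m\ne0$ has $m=\pm\frac n2$, $j=\frac n2$; it is
\[
s_n=\tfrac n2\beta+\tfrac{n^2}4\alpha\,\ [2n+2],
\]
and the other levels with $m\ne0$ are larger. If $n\ge5$ then $s_n>2\beta$, and $s_3>2\beta$ if and only if $\alpha>\frac29\beta$. Hence:
\begin{itemize}
\item if $n\ge5$, or $n=3$ and $\alpha>\frac29\beta$: $\lambda_1=2\beta\,[3]$, and $\lambda_2=\min(6\beta,s_n)$ has multiplicity $5$, $2n+2$ or $2n+7$, where $5$ means $\lambda_2=6\beta$;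
\item if $n=3$ and $\alpha<\frac29\beta$: $\lambda_1=s_3\,[8]$ and $\lambda_2=2\beta\,[3]$, since the next levels with $m\ne0$ are $\frac{13}2\beta+\frac94\alpha$ ($m=\pm\frac32$, $j=\frac52$) and $3\beta+9\alpha$ ($m=\pm3$, $j=3$), both larger than $2\beta$;
\item if $n=3$ and $\alpha=\frac29\beta$: $\lambda_1=2\beta=s_3\,[11]$.
\end{itemize}

\paragraph{Class VI.} Weight $m=0$ gives $6\beta\,[5]$ for $j=2$ and levels $\ge20\beta$ for $j\ge4$. The lowest level with $m\ne0$ has $m=\pm\ell$, $j=\ell$; it is $r_\ell=\ell\beta+\ell^2\alpha\,[2\ell+1]$, and the other levels with $m\ne0$ are larger. If $r_\ell\le6\beta$, then $\ell\le5$ and $\alpha\le\frac{6-\ell}{\ell^2}\beta\le\frac13\beta$, where the first inequality is strict if $r_\ell<6\beta$. Hence $\lambda_1$ is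
\[
6\beta\,[5],\qquad\text{or}\quad r_\ell\,[7],[9],[11],\qquad\text{or}\quad 6\beta=r_\ell\,[12],[14],[16]\qquad(\ell=3,4,5).
\]

The possible multiplicities of $\lambda_1$ and the corresponding values are collected in the following table.
\begin{equation}\label{eq:table}
\begin{array}{l|l}
\text{class}&\text{multiplicity of }\lambda_1\text{ (value of }\lambda_1)\\\hline
\text{I}&4\ (\tfrac p4),\quad 7\ (\tfrac p4=T_3),\quad 3\ (T_3)\\
\text{II}&3,\,6\ (T_3)\\
\text{III}&3\ (T_i),\quad 5\ (D),\quad 8\ (D=T_i)\\
\text{IV}&5\ (D)\\
\text{V}&3\ (2\beta);\quad 8,\,11\ \text{ only if } n=3,\ \alpha\le\tfrac29\beta\\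
\text{VI}&5\ (6\beta);\quad 7,\,9,\,11,\,12,\,14,\,16\ \text{ only if } \alpha\le\tfrac13\beta
\end{array}
\end{equation}

\section{Comparing nonround elliptic manifolds}\label{sec:compare}

In classes I--IV the multiplicities will show that the same monotone function is heard on both manifolds. If a manifold of class V or VI is involved, it sits at an end of the curve, and the strict inequalities \eqref{eq:sep} take over.

\begin{proposition}\label{prop:w}
Let $M,M'$ be nonround elliptic manifolds with the same $E,P$ and the same $\lambda_1,\lambda_2$ with multiplicities. Then $w=w'$, so $M$ and $M'$ have the same $A_i$.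
\end{proposition}

\begin{proof}
Suppose $w\ne w'$; we use Corollary~\ref{cor:curve} throughout.

\medskip
\emph{Step 1: both manifolds are in classes I--IV.} We go through the multiplicity of $\lambda_1$ in \eqref{eq:table}.
\begin{itemize}
\item $4$ or $7$: both are in I, and $\frac p4=\lambda_1=\frac{p'}4$, a contradiction.
\item $6$: both are in II, and $T_3=T_3'$, a contradiction.
\item $5$ or $8$: both are in III or IV, and $D=D'$, a contradiction.
\item $3$: if both are in I or II, then $T_3=T_3'$, a contradiction. Otherwise say $M$ is in III. Here $\lambda_1=T_i$ with unknown $i$ does not help, and we turn to $\lambda_2=D$, of multiplicity $5$ or $10$. If $M'$ is in III as well, then $\lambda_2=D'$. If $M'$ is in I or II, then the multiplicity of $\lambda_2$ is in $\{4,5,9\}$ or $\{3,5,6,8,11\}$, so it is $5$, and again $\lambda_2=D'$. So $D=D'$, a contradiction.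
\end{itemize}

\emph{Step 2: one of them, say $M$, is in V or VI.} Then $M$ is a Berger manifold, with parameters $\alpha,\beta$.
\begin{itemize}
\item Multiplicity $3$: $M$ is in V and $\lambda_1=2\beta$. If $M'$ is in I or II, then $T_3'=\lambda_1=2\beta$, contrary to \eqref{eq:sep}. If $M'$ is in III, then $\lambda_2=D'$ has multiplicity $5$ or $10$. As $\lambda_2$ has on $M$ the multiplicity $5$, $2n+2$ or $2n+7$ with $n=3$ or $n\ge5$, it is $5$ and $\lambda_2=6\beta$. So $D'=6\beta$, contrary to \eqref{eq:sep}. If $M'$ is in V, then $\beta=\beta'$. Up to exchanging names $M$ is oblate and $M'$ prolate, and $2\beta'=T_3'<2\beta$, a contradiction.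
\item Multiplicity $5$: $M$ is in VI and $\lambda_1=6\beta$. If $M'$ is in III or IV, then $D'=6\beta$, contrary to \eqref{eq:sep}. If $M'$ is in VI, then $\beta=\beta'$. Up to exchanging names $M$ is oblate and $M'$ prolate, and $6\beta'=D'<6\beta$, a contradiction.
\item Multiplicity $7$: $M$ is in VI with $\ell=3$, $\lambda_1=3\beta+9\alpha$ and $\alpha<\frac13\beta$, so $M$ is oblate. If $M'$ is in I, then $3\beta+9\alpha=\lambda_1=T_3'<\alpha+\beta$, a contradiction. If $M'$ is in VI, it is oblate too, contrary to Corollary~\ref{cor:curve}.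
\item Multiplicity $8$: $M$ is in V with $n=3$, oblate, and $\lambda_2$ has multiplicity $3$. If $M'$ is in III, then $\lambda_2$ has multiplicity at least $5$, a contradiction. If $M'$ is in V, both are oblate, a contradiction.
\item Multiplicity $9,11,12,14$ or $16$: both are in V or VI with $\alpha\le\frac13\beta$, $\alpha'\le\frac13\beta'$. So both are oblate, a contradiction.
\end{itemize}
Multiplicities $4$ and $6$ do not occur for $M$ in V or VI, so all cases are covered.
\end{proof}

\begin{proposition}\label{prop:nonround}
Let $M=SU(2)/\Gamma$ and $M'=SU(2)/\Gamma'$ be nonround elliptic with the same volume, the same $E,P$, and the same $\lambda_1,\lambda_2$ with multiplicities. Then they have the same $A_i$ and belong to the same class, and $\Gamma\cong\Gamma'$. They are isometric, except possibly when they are in class III and $\lambda_1$ has multiplicity $5$. If they are isospectral, they are isometric in all cases.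
\end{proposition}

\begin{proof}
The $A_i$ agree by Proposition~\ref{prop:w}. By \eqref{eq:vol}, $|\Gamma|=|\Gamma'|=:n$.

The classes agree. For distinct $A_i$, $n\in\{1,2,4,8\}$ corresponds to the classes I, II, III, IV. For Berger metrics the same order occurs in different classes only for $n=8$ (class IV and $C_8$ in class V) and for $n=4\ell\ge12$ ($C_{4\ell}$ in class V and $D^*_{4\ell}$ in class VI). In both cases $\lambda_1$ has multiplicity $3$ in class V and at least $5$ in the other class. So the class, and with $n$ also the group $\Gamma$ up to isomorphism, is determined. Except in class III, so is the position of $\Gamma$ up to an isometry of the metric, and $M,M'$ are isometric.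

In class III, let the axes be $i$ for $M$ and $k$ for $M'$. If $A_i=A_k$, an automorphism preserving the metric carries one group to the other, and $M,M'$ are isometric. If $\lambda_1$ has multiplicity $3$ or $8$, then $p-A_i=T_i=\lambda_1=T_k=p-A_k$, so indeed $A_i=A_k$. The remaining multiplicity is $5$; suppose $A_i\ne A_k$. Remove from both spectra the common part coming from all $V_j^0$. The remaining parts come from $V_j^i$, respectively $V_j^k$, with $j\ge1$. By Lemma~\ref{lem:levels}(c),(d) their minima are $T_i\ne T_k$. So $M$ and $M'$ are not isospectral.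
\end{proof}

\section{Round elliptic manifolds}\label{sec:round}

\begin{proposition}\label{prop:round}
Round elliptic manifolds with the same volume, $E$ and $\lambda_1$ are isometric.
\end{proposition}

\begin{proof}
If all $\mu_i=\mu$, then $E=3\mu^2$ and $A:=A_i=4\mu^2=\frac43E$. So $A$ and, by \eqref{eq:vol}, $n=|\Gamma|$ are determined. The levels are $Aj(j+1)$ with multiplicity $(2j+1)\dim V_j^\Gamma$. Right translations are isometries, so conjugate groups give isometric quotients. If $n\le2$, then $\Gamma=C_n$. Let $n\ge3$.
\begin{itemize}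
\item \emph{Cyclic.} The invariant weights satisfy $2m\in n\mathbb Z$. So $V_{1/2}^\Gamma=0$, $\dim V_1^\Gamma=1$, and $\lambda_1=2A$.
\item \emph{Binary dihedral $D^*_{4\ell}$, $\ell\ge2$.} Since $-1\in\Gamma$, half-odd $j$ contribute nothing. By the list of invariants in Section~\ref{sec:low}, $V_1^\Gamma=0$ (the weights $\pm1$ are not in $\ell\mathbb Z$, and weight $0$ has odd $j$) and $V_2^\Gamma\ne0$. So $\lambda_1=6A$.
\item \emph{Binary polyhedral.} Again $-1\in\Gamma$. The image of $\Gamma$ in $SO(3)$ contains the rotation group of a tetrahedron. This group acts irreducibly on $\mathbb R^3$: its Klein four-group has the three coordinate lines as distinct characters, so invariant subspaces are spanned by coordinate lines, and a rotation of order $3$ permutes these cyclically. So $V_1^\Gamma=0$. An invariant symmetric operator on $\mathbb R^3$ has invariant eigenspaces and is therefore scalar; so there is no nonzero invariant traceless symmetric form, i.e.\ $V_2^\Gamma=0$. Thus $\lambda_1>6A$.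
\end{itemize}
So for $n\ge3$, $\lambda_1$ determines which of the three cases holds. In each case, the order $n$ determines $\Gamma$ up to conjugacy.
\end{proof}

\section{Elliptic manifolds versus quotients of \texorpdfstring{$S^2\times\mathbb R$}{S2 x R}}\label{sec:mixed}

Let $N$ be of type (ii) in Lemma~\ref{lem:class}. Its Ricci eigenvalues are $R^{-2},R^{-2},0$, so
\[
E=R^{-2},\qquad |\mathrm{Ric}|^2=2R^{-4},\qquad P=\tfrac14R^{-4}.
\]
For $R=1$ put $b=\pi^2/L^2$. Eigenfunctions on $S^2\times\mathbb R$ are $Y(x)e^{\sqrt{-1}\,\kappa t}$ with $Y$ a spherical harmonic of degree $k$; the eigenvalue is $k(k+1)+\kappa^2$. The antipodal map acts on $Y$ by $(-1)^k$, so such a function descends to the quotient by $\langle(\pm1,L)\rangle$ if and only if $(\pm1)^ke^{\sqrt{-1}\,\kappa L}=1$. Hence the eigenvalues are, each pair $(k,\nu)$ with $k\ge0$, $\nu\in\mathbb Z$ contributing multiplicity $2k+1$,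
\begin{equation}\label{eq:prodspec}
\begin{array}{ll}
\Lambda=\langle(1,L)\rangle:&k(k+1)+4b\nu^2;\\[2pt]
\Lambda=\langle(-1,L)\rangle:&k(k+1)+4b\nu^2\ (k\text{ even}),\qquad k(k+1)+b(2\nu+1)^2\ (k\text{ odd});\\[2pt]
\Lambda=\{\pm1\}\times L\mathbb Z:&k(k+1)+4b\nu^2\ (k\text{ even}).
\end{array}
\end{equation}

\begin{proposition}\label{prop:mixed}
No elliptic manifold has the same $\tau$, $|\mathrm{Ric}|^2$ and the same $\lambda_1,\lambda_2$ with multiplicities as a manifold of type (ii).
\end{proposition}

\begin{proof}
Suppose $M$ is elliptic and agrees with $N$ in these data. Scale both to $R=1$, so $E=1$ and $P=\frac14$. Since $E^2>3P$, $M$ is nonround. The idea is that these $E,P$ push the levels of $M$ on $V_j$ above $j(j+1)$ and leave few possible multiplicities of $\lambda_1(M)$; we then compare with \eqref{eq:prodspec}.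

\emph{Preparation.} As $P=h\mu_1\mu_2\mu_3>0$, all $\mu_i>0$, so $A_i=1+N_i>1$. Hence $H-\sum J_i^2=\sum N_iJ_i^2$ is positive definite on $V_j$ for $j>0$, i.e.
\begin{equation}\label{eq:big}
H>j(j+1)\quad\text{on }V_j,\ j>0 .
\end{equation}
By \eqref{eq:signs}, $\sum_{i<k}N_iN_k=\frac12$. Since $N_1\le N_2\le N_3$, we get $\frac12(N_1+N_2)^2\le(N_1+N_2)N_3\le\frac12$, so $N_1+N_2\le1$ and
\begin{equation}\label{eq:T3small}
T_3=2+N_1+N_2\le3 .
\end{equation}
There is only one Berger metric with $E=1$, $P=\frac14$. Indeed, let $a$ and $b_0>0$ be the axis value and the double value of the $\mu$'s, and $g=b_0^2$. Then $1=E=2ab_0+g$, so $ab_0=\frac{1-g}2$, and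
\[
\tfrac14=P=(a+2b_0)ab_0^2=(ab_0)^2+2(ab_0)g=\tfrac14(1-g)(1+3g).
\]
So $2g=3g^2$, $g=\frac23$, $ab_0=\frac16$, $a^2=\frac1{24}$. By \eqref{eq:cubic}, $\beta=1+g=\frac53$ and $\alpha=1+a^2=\frac{25}{24}=\frac58\beta$. In particular $\alpha>\frac13\beta$, and by \eqref{eq:table} the possible multiplicities of $\lambda_1(M)$ are
\[
\text{I: }3,4,7;\quad \text{II: }3,6;\quad \text{III: }3,5,8;\quad \text{IV: }5;\quad \text{V: }3;\quad \text{VI: }5 .
\]
Multiplicity $5$ or $8$ means either class III or IV with $\lambda_1=D$, an eigenvalue on $V_2$, so $\lambda_1>6$ by \eqref{eq:big}; or class VI with $\lambda_1=6\beta=10$. Thus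
\begin{equation}\label{eq:58}
\lambda_1(M)\text{ of multiplicity }5\text{ or }8\ \Rightarrow\ \lambda_1(M)>6 .
\end{equation}
Finally, every positive eigenvalue of an elliptic manifold has multiplicity at least $3$. For $j\ge1$ this holds because $2j+1\ge3$. For $j=\frac12$, $V_{1/2}^\Gamma\ne0$ forces $\Gamma=1$, because a nontrivial element of $SU(2)$ does not have the eigenvalue $1$; then the multiplicity is at least $4$.

\emph{$\Lambda=\langle(1,L)\rangle$.} If $4b<2$, then $\lambda_1(N)=4b\,[2]$, impossible. Otherwise $\lambda_1(N)=2$ with multiplicity $3$ (or $5$ if $4b=2$). By \eqref{eq:big}, $\lambda_1(M)=2$ can only come from $j=\frac12$. So $\Gamma=1$ and $\lambda_1(M)=\frac p4$ with multiplicity $4$ or $7$, a contradiction.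

\emph{$\Lambda=\{\pm1\}\times L\mathbb Z$.} If $4b<6$, then $\lambda_1(N)=4b\,[2]$, impossible. Otherwise $\lambda_1(N)=6$ with multiplicity $5$ (or $7$ if $4b=6$). Multiplicity $5$ contradicts \eqref{eq:58}. Multiplicity $7$ forces class I with $\lambda_1(M)=T_3\le3$ by \eqref{eq:T3small}, a contradiction.

\emph{$\Lambda=\langle(-1,L)\rangle$.} The lowest candidates are $4b\,[2]$ ($k=0$), $2+b\,[6]$ ($k=1$) and $6\,[5]$ ($k=2$).
\begin{itemize}
\item $b<\frac23$: $\lambda_1(N)=4b\,[2]$, impossible.
\item $b=\frac23$: $\lambda_1(N)=\frac83\,[8]$, contradicting \eqref{eq:58}.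
\item $\frac23<b<4$: $\lambda_1(N)=2+b\,[6]$. So $M$ is in class II with $A_2=A_3$, i.e.\ it carries the Berger metric found above, and $2+b=T_3=\alpha+\beta=\frac{65}{24}$, so $b=\frac{17}{24}$. Then $\lambda_2(N)=4b=\frac{17}6$ with multiplicity $2$, since the remaining eigenvalues are at least $6$ (the smallest others are $6$, $2+9b$, $16b$). This is impossible.
\item $b=4$: $\lambda_1(N)=6\,[11]$, impossible.
\item $b>4$: $\lambda_1(N)=6\,[5]$, contradicting \eqref{eq:58}.\qedhere
\end{itemize}
\end{proof}

\section{Quotients of \texorpdfstring{$S^2\times\mathbb R$}{S2 x R} and flat tori}\label{sec:rest}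

\begin{proposition}\label{prop:products}
Isospectral manifolds of type (ii) are isometric.
\end{proposition}

\begin{proof}
By Section~\ref{sec:heat} the spectrum determines $\tau$ and the volume. $\tau$ determines $R$; scale to $R=1$. The volumes are $4\pi L$, $4\pi L$ and $2\pi L$ for $\langle(1,L)\rangle$, $\langle(-1,L)\rangle$ and $\{\pm1\}\times L\mathbb Z$. Within one kind, the volume gives $L$. For different kinds of equal volume we have to compare
\[
X:\ \Lambda=\langle(1,L)\rangle,\qquad Y:\ \Lambda=\langle(-1,L)\rangle,\qquad Z:\ \Lambda=\{\pm1\}\times2L\mathbb Z .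
\]
Put $b=\pi^2/L^2$. For $Z$, the parameter $b$ in \eqref{eq:prodspec} is replaced by $\frac b4$, so its spectrum is $k(k+1)+b\nu^2$, $k$ even. All three spectra contain the part $\{k(k+1)+4b\nu^2:k\text{ even},\nu\in\mathbb Z\}$; for $Z$ it comes from even $\nu$. The remainders are
\begin{itemize}
\item for $X$: $k(k+1)+4b\nu^2$, $k$ odd, with minimum $2$ of multiplicity $3$;
\item for $Y$: $k(k+1)+b(2\nu+1)^2$, $k$ odd, with minimum $2+b$ of multiplicity $6$;
\item for $Z$: $k(k+1)+b(2\nu+1)^2$, $k$ even, with minimum $b$ of multiplicity $2$.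
\end{itemize}
The multiplicities of the minima differ, so no two of $X,Y,Z$ are isospectral.
\end{proof}

\begin{proposition}\label{prop:tori}
Isospectral flat three-dimensional tori are isometric.
\end{proposition}

\begin{proof}
The spectrum of $\mathbb R^3/\Lambda$ is $\{4\pi^2|\xi|^2:\xi\in\Lambda^*\}$ with $\Lambda^*$ the dual lattice. Choosing bases of the dual lattices of two isospectral tori, we obtain real positive definite forms $Q,Q'$ on $\mathbb Z^3$ with equal representation numbers. If $Q'=Q\circ U$ with $U\in GL_3(\mathbb Z)$, then the dual lattices, hence the tori, are isometric. Such a $U$ exists by Schiemann's theorem. We show that the theorem is needed only for rational forms.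

Let $t_1,\dots,t_r$ be a $\mathbb Q$-basis of the $\mathbb Q$-span of all coefficients of $Q$ and $Q'$, and write $Q=\sum t_sQ_s$, $Q'=\sum t_sQ'_s$ with rational forms $Q_s,Q_s'$. For $u\in\mathbb Q^r$ close to $t=(t_s)$ the forms $Q^u=\sum u_sQ_s$ and $Q'^u=\sum u_sQ'_s$ are rational and positive definite. Their values on $\mathbb Z^3$ arise from those of $Q$ and $Q'$ by applying the $\mathbb Q$-linear map $t_s\mapsto u_s$, so they have equal representation numbers. Hence $Q'^u=Q^u\circ U_u$ with $U_u\in GL_3(\mathbb Z)$. The columns of $U_u$ have bounded $Q^u$-values, namely the values of $Q'^u$ on the standard basis, and for $u$ near $t$ the forms $Q^u$ are bounded below by a fixed positive multiple of $|x|^2$. So the integral matrices $U_u$ stay bounded as $u\to t$, and some $U$ occurs for a sequence of $u$ converging to $t$. In the limit $Q'=Q\circ U$.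
\end{proof}

\section{Proofs of the main statements}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Isometric manifolds are isospectral. Conversely, let $M,M'$ be isospectral compact homogeneous three-manifolds. By Section~\ref{sec:heat} they share $\mathrm{vol}$, $\tau$ and $|\mathrm{Ric}|^2$. Flat tori are exactly the manifolds of Lemma~\ref{lem:class} with $|\mathrm{Ric}|^2=0$, because $|\mathrm{Ric}|^2=4(E^2-2P)>0$ for elliptic manifolds and $|\mathrm{Ric}|^2=2R^{-4}>0$ for type (ii). Together with Proposition~\ref{prop:mixed} this shows that $M$ and $M'$ have the same type in Lemma~\ref{lem:class}. Types (i) and (ii) are settled by Propositions~\ref{prop:tori} and~\ref{prop:products}. For type (iii), round and nonround are separated by whether $E^2=3P$. The two cases are settled by Propositions~\ref{prop:round} and~\ref{prop:nonround}.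
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
$M'$ is not flat because $|\mathrm{Ric}|^2>0$, and it is not of type (ii) by Proposition~\ref{prop:mixed}. So $M'$ is elliptic, and it is round if and only if $M$ is. In the round case $M,M'$ are isometric by Proposition~\ref{prop:round}. In the nonround case Proposition~\ref{prop:nonround} gives equal $A_i$, i.e.\ isometric universal covers, and isomorphic fundamental groups $\Gamma\cong\Gamma'$. It also gives an isometry unless $\Gamma\cong\mathbb Z_4$ and $\lambda_1$ has multiplicity $5$.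
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
We look for two metrics with the same $E,P$ and the same $\sqrt{A_1A_2A_3}=c_1c_2c_3=(Ew-P)/h$. With $E=1$ and $P=-20$ this function is $h+\frac{20}h$, which takes the value $9$ both at $h=4$ and at $h=5$. The corresponding polynomials \eqref{eq:cubic} are
\[
f_4(x)=x^3-4x^2+x+5,\qquad f_5(x)=x^3-5x^2+x+4 .
\]
At $x=-1,0,2,4$ the values of $f_4$ are $-1,5,-1,9$. At $x=-1,0,2,5$ the values of $f_5$ are $-3,4,-6,9$. So each has three real roots $\mu_i$. Put $c_i=\mu_k+\mu_l$. Then $c_kc_l=\sigma_2+\mu_i^2=1+\mu_i^2>0$, so all $c_i$ have the same sign, and $\sum c_i=2\sigma_1>0$ shows that they are positive. So both polynomials define left-invariant metrics on $SU(2)$, with $E=1$, $P=-20$ and equal volume, i.e.\ with the same $a_0,a_1,a_2$.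

Both are nonround and in class I, where $\lambda_1$ has multiplicity $4$ if $\frac p4<T_3$ and $3$ if $T_3<\frac p4$. By \eqref{eq:pqd}, $p=1+h^2$ and $T_3=h^2-\mu_3^2$. For $h=4$: $f_4(\frac{10}3)=\frac{25}{27}>0$, so the largest root lies in $(2,\frac{10}3)$ and $T_3>16-\frac{100}9=\frac{44}9>\frac{17}4=\frac p4$. For $h=5$: $f_5(\frac92)=-\frac{13}8<0$, so $\mu_3>\frac92$ and $T_3<25-\frac{81}4=\frac{19}4<\frac{26}4=\frac p4$. So $\lambda_1$ has multiplicity $4$ for the first metric and $3$ for the second. Hence the metrics are not isospectral, and in particular not isometric.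
\end{proof}

\begin{thebibliography}{9}

\bibitem{HK}
Minakshisundaram and Pleijel; McKean and Singer, 1967 (heat expansion).

\bibitem{Mil}
Milnor, Adv. Math. \textbf{21} (1976).

\bibitem{RS}
\emph{Research Statement}, \url{http://users.math.msu.edu/users/schmidt/researchstatement.pdf}.

\bibitem{Sch}
Schiemann, \emph{Ternary positive definite quadratic forms are determined by their theta series}, Math. Ann. \textbf{308} (1997), 507--517.

\end{thebibliography}

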